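\title{Coprime matchings between divisors and consecutive integers}

\begin{abstract}
A positive integer $n$ is matchable if its $\tau(n)$ divisors can be paired with the integers $1,\dots,\tau(n)$ so that every pair is coprime, and it is an M-number if $p^p\nmid n$ for every prime $p$. We prove the conjecture that every M-number is matchable. The matching is read off from a nonzero term of a determinant which column operations reduce to a Vandermonde determinant in distinct roots of unity. The argument applies to any $\tau(n)$ consecutive terms of an arithmetic progression whose difference is prime to $n$, and the M-numbers are exactly the $n$ whose divisors have a coprime matching with every block of $\tau(n)$ consecutive integers.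
\end{abstract}

\section{Introduction}\label{sec:intro}

For a positive integer $n$ let $D(n)$ be the set of its positive divisors and $\tau(n)=\#D(n)$. If $X$ is a set of $\tau(n)$ integers, a \emph{coprime matching} of $X$ with $D(n)$ is a bijection $\sigma\colon X\to D(n)$ such that $\gcd(x,\sigma(x))=1$ for all $x\in X$. Here $\gcd(0,d)=d$, so $0$ can be matched only with the divisor $1$. We call $n$ \emph{matchable} if $\{1,2,\dots,\tau(n)\}$ has a coprime matching with $D(n)$. For example, $10$ is matchable through $1\mapsto10$, $2\mapsto1$, $3\mapsto2$, $4\mapsto5$.

Throughout, $p$ denotes a prime, $v_p(d)$ is the exponent of $p$ in $d$, and for the integer $n$ under discussion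
\[
a_p=v_p(n),\qquad N=\tau(n)=\prod_{p\mid n}(a_p+1),\qquad P=\prod_{p\mid n}p .
\]
Empty products equal $1$. A \emph{block} is a set of consecutive integers, not necessarily positive.

Each prime $p\mid n$ constrains a coprime matching: the multiples of $p$, a proportion of about $1/p$ of the integers, must go to divisors prime to $p$, a proportion $1/(a_p+1)$ of the divisors. Supply meets demand when $a_p+1\le p$. An integer $n$ is an \emph{M-number} if it is divisible by no $p^p$, that is, if $a_p\le p-1$ for every $p\mid n$. All squarefree numbers are M-numbers. It is known (McNew, Pomerance) that the set of non-matchable M-numbers has asymptotic density $0$, meaning that the number of them up to $y$ is $o(y)$. The conjecture that there are none at all is posed in \cite{talk}. We prove it.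

\begin{theorem}\label{thm:main}
Every M-number is matchable.
\end{theorem}

The proof does not depend on where the block starts, and it controls the exponents of the matched divisors, not only their prime factors. For an integer $x$ let $x\bmod p$ denote its least non-negative residue.

\begin{theorem}\label{thm:strong}
Let $n$ be an M-number and let $x_j=c+js$ $(1\le j\le N)$ be an arithmetic progression of integers with $\gcd(s,n)=1$. For each prime $p\mid n$ let $r_p\colon\mathbb Z/p\mathbb Z\to\{0,1,\dots,p-1\}$ be any bijection, and write $r_p(x)$ for its value on the class of an integer $x$. Then there is a bijection $\sigma\colon\{1,\dots,N\}\to D(n)$ with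
\begin{equation}\label{eq:strong}
v_p(\sigma(j))\le r_p(x_j)\qquad\text{for all } j \text{ and all } p\mid n .
\end{equation}
In particular the terms $x_1,\dots,x_N$, for instance any $\tau(n)$ consecutive integers, can be matched with $D(n)$ so that $v_p(d)\le (x\bmod p)$ for every matched pair $(x,d)$ and every $p\mid n$, and then $\gcd(x,d)=1$ for every matched pair.
\end{theorem}

For blocks in arbitrary position the M-number condition is also necessary.

\begin{theorem}\label{thm:class}
For a positive integer $n$ the following are equivalent:
\begin{enumerate}
\item[(1)] $n$ is an M-number;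
\item[(2)] every block of $\tau(n)$ consecutive integers has a coprime matching with $D(n)$;
\item[(3)] the block $\{0,1,\dots,\tau(n)-1\}$ has a coprime matching with $D(n)$;
\item[(4)] for some positive multiple $L$ of $P$, the block $\{L,L+1,\dots,L+\tau(n)-1\}$ of positive integers has a coprime matching with $D(n)$.
\end{enumerate}
\end{theorem}

\begin{corollary}\label{cor:count}
If $n$ is an M-number, any $\tau(n)=\prod_{p\mid n}(a_p+1)$ consecutive integers include at least $\prod_{p\mid n}a_p$ integers coprime to $n$. Equality holds for every block when $a_p=p-1$ for all $p\mid n$.
\end{corollary}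

For squarefree $n$ with $k$ prime factors, the corollary says that any $2^k$ consecutive integers include one that is coprime to $n$.

Section~\ref{sec:count} shows what counting gives and where it stops. Section~\ref{sec:six} works out the determinant for $n=6$, Section~\ref{sec:det} evaluates it in general, and Section~\ref{sec:proofs} deduces the four statements above.

\section{Counting multiples of one prime}\label{sec:count}

We first make the comparison of proportions exact.

\begin{lemma}\label{lem:obstruction}
Suppose that $p^p\mid n$. Then no block of $N$ consecutive integers whose smallest element is a multiple of $p$ has a coprime matching with $D(n)$.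
\end{lemma}

\begin{proof}
Such a block contains $\lceil N/p\rceil$ multiples of $p$, and a coprime matching sends them injectively to divisors of $n$ prime to $p$. These are the divisors of $n/p^{a_p}$, and there are $N/(a_p+1)$ of them. Since $a_p+1>p$, we have $\lceil N/p\rceil\ge N/p>N/(a_p+1)$, so no such injection exists.
\end{proof}

For an M-number this obstruction never occurs: a block of length $N$ contains at most $\lceil N/p\rceil$ multiples of $p$, and $N/p\le N/(a_p+1)$ with an integer on the right, so $\lceil N/p\rceil\le N/(a_p+1)$. In two families one can see the whole picture.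

\begin{example}[Prime powers]\label{ex:pp}
Let $n=p^a$, so $N=a+1$. A multiple of $p$ can be matched only with $1$, and any other integer can be matched with every divisor. Hence a block of length $a+1$ has a coprime matching if and only if it contains at most one multiple of $p$. This holds for all blocks exactly when $a+1\le p$, and for the block $\{1,\dots,a+1\}$ exactly when $a+1\le 2p-1$. Thus $8$ is not matchable, while $4$ is matchable, through $1\mapsto4$, $2\mapsto1$, $3\mapsto2$, although it is not an M-number. The converse of Theorem~\ref{thm:main} is therefore false; the converse in Theorem~\ref{thm:class} comes from blocks that start at a multiple of $P$.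
\end{example}

\begin{example}[Largest exponents]\label{ex:crt}
Let $a_p=p-1$ for all $p\mid n$, so $N=P$. In Theorem~\ref{thm:strong} the terms $x_1,\dots,x_P$ form a complete residue system modulo $P$ because $\gcd(s,P)=1$. By the Chinese remainder theorem the vectors $(r_p(x_j))_{p\mid n}$ run once through $\prod_{p\mid n}\{0,\dots,p-1\}$, which is the set of exponent vectors of divisors of $n$. So $\sigma(j)=\prod_{p\mid n}p^{\,r_p(x_j)}$ is a bijection with equality in \eqref{eq:strong}. For $n=18$, the block $\{1,\dots,6\}$ and least residues it reads
\[
1\mapsto 6,\quad 2\mapsto 9,\quad 3\mapsto 2,\quad 4\mapsto 3,\quad 5\mapsto 18,\quad 6\mapsto 1 .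
\]
It is the only bijection satisfying \eqref{eq:strong}: for each $p$ both sides of \eqref{eq:strong} have the sum $N(p-1)/2$ over $j$, which forces equality for every $j$. In this case \eqref{eq:strong} leaves no slack.
\end{example}

Lowering an exponent shortens the block, which then no longer covers all residue classes modulo $P$, and the primes interact. By Hall's theorem, a bipartite graph with $N$ vertices on each side has a perfect matching if and only if every set $S$ of vertices on one side has at least $\#S$ neighbors. Checking this for the coprimality graph requires counting the integers of a short block that avoid several primes at once. The inequality of Corollary~\ref{cor:count} is one of these conditions, namely the one for the set of divisors divisible by $P$. If $n$ has $k$ prime factors, inclusion--exclusion gives the number of integers coprime to $n$ in the block as $N\prod_{p\mid n}(1-1/p)$ plus $2^k-1$ error terms, each of absolute value less than $1$. For even squarefree $n$ with $k\ge2$ the main term is at most $2^{k-1}<2^k-1$, so this estimate does not produce a single integer coprime to $n$. We therefore replace counting by an algebraic certificate.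

\section{A determinant for $n=6$}\label{sec:six}

Let $A$ be an $N\times N$ complex matrix with rows indexed by $j\in\{1,\dots,N\}$ and columns indexed by $d\in D(n)$; we always order the columns by the size of $d$. The Leibniz formula states
\begin{equation}\label{eq:leibniz}
\det A=\sum_{\sigma}\operatorname{sgn}(\sigma)\prod_{j=1}^N A_{j,\sigma(j)},
\end{equation}
the sum running over all bijections $\sigma\colon\{1,\dots,N\}\to D(n)$. If $\det A\ne0$, some term is nonzero, and for that $\sigma$ all entries $A_{j,\sigma(j)}$ are nonzero. So it suffices to find a nonsingular matrix that vanishes at every forbidden pair $(j,d)$.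

Take $n=6$ and the block $\{1,2,3,4\}$. The first matrix to try has entry $1$ at coprime pairs and $0$ elsewhere. Its rows $2$ and $4$ are both $(1,0,1,0)$, so it is singular: the two coprime matchings, which send $1\mapsto6$, $3\mapsto2$ and $\{2,4\}$ onto $\{1,3\}$, cancel in \eqref{eq:leibniz}. The nonzero entries must be weighted, and in such a way that the determinant can be evaluated for every $n$.

View a column as a function of the row index $m$. The column of a prime $p$ has to vanish when $p\mid m$, and $m\mapsto\omega_p^{\,m}-1$ with $\omega_p=e^{2\pi i/p}$ vanishes exactly there. The column of $6$ has to vanish when $2\mid m$ or $3\mid m$, so we take the product of two such functions. With $\omega=\omega_3$ and $\omega_2=-1$ the columns $d=1,2,3,6$ are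
\[
1,\qquad (-1)^m-1,\qquad \omega^m-1,\qquad \bigl((-1)^m-1\bigr)\bigl(\omega^m-1\bigr),
\]
and the matrix is
\[
M=\begin{pmatrix}
1&-2&\omega-1&-2(\omega-1)\\
1&0&\omega^2-1&0\\
1&-2&0&0\\
1&0&\omega-1&0
\end{pmatrix}.
\]
Expanding along the last column and then the second gives
\[
\det M=2(\omega-1)\cdot(-2)\cdot\bigl((\omega-1)-(\omega^2-1)\bigr)=4\omega(1-\omega)^2=-12\,\omega^2,
\]
since $(1-\omega)^2=1-2\omega+\omega^2=-3\omega$. The two matchings now carry the different weights $\omega-1$ and $\omega^2-1$ and do not cancel.

This computation used the positions of the zeros. A second one does not. Each column is a combination of geometric sequences $m\mapsto z^m$; the last is $(-\omega)^m-(-1)^m-\omega^m+1$. Attach the ratios $z=1,-1,\omega,-\omega$ to $d=1,2,3,6$ and let $V$ be the matrix with columns $(z^m)_{1\le m\le4}$. Then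
\[
M=VC,\qquad C=\begin{pmatrix}
1&-1&-1&1\\
0&1&0&-1\\
0&0&1&-1\\
0&0&0&1
\end{pmatrix},
\]
because column $d$ of $M$ is column $d$ of $V$ plus a combination of the columns of proper divisors of $d$. Hence $\det M=\det V$. Recall the Vandermonde formula: for complex numbers $z_1,\dots,z_N$,
\begin{equation}\label{eq:vdm}
\det\bigl(z_k^{\,j-1}\bigr)_{1\le j,k\le N}=\prod_{1\le k<l\le N}(z_l-z_k).
\end{equation}
Taking the factor $z$ out of each column of $V$ leaves such a matrix, with the distinct nodes $1,-1,\omega,-\omega$, so $\det V\neq0$. Moving the block multiplies each column of $V$ by a nonzero constant and leaves $C$ unchanged, so the same argument covers every block of four consecutive integers.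

When $p^2\mid n$, the columns of $p$ and $p^2$ must both vanish on the multiples of $p$ and yet be independent. We give the column of $p^e$ the leading term $\omega_p^{\,em}$, that is, we take a monic polynomial of degree $e$ in $\omega_p^{\,m}$. There are only $p$ different powers $\omega_p^{\,e}$, so the ratios are distinct for $0\le e\le a_p$ exactly when $a_p\le p-1$. This is how the M-number condition enters.

\section{Reduction to a Vandermonde determinant}\label{sec:det}

For $d\in D(n)$ define the root of unity
\[
\zeta_d=\prod_{p\mid n}\omega_p^{\,v_p(d)}=\exp\Bigl(2\pi i\sum_{p\mid n}\frac{v_p(d)}{p}\Bigr).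
\]
For $n=6$ these are the ratios $1,-1,\omega,-\omega$. Along a progression with difference $s$ the sequence $\zeta_d^{\,x}$ is geometric with ratio $\zeta_d^{\,s}$, so these are the nodes that have to be distinct.

\begin{lemma}\label{lem:nodes}
Let $n$ be an M-number and $\gcd(s,n)=1$. Then the numbers $\zeta_d^{\,s}$, $d\in D(n)$, are distinct.
\end{lemma}

\begin{proof}
Suppose $\zeta_d^{\,s}=\zeta_{d'}^{\,s}$ and put $\delta_q=v_q(d)-v_q(d')$ for each prime $q\mid n$. Then $\sum_{q\mid n}s\delta_q/q$ is an integer, so $P$ divides $\sum_{q\mid n}s\delta_q\,(P/q)$. Fix $p\mid n$. Every term with $q\ne p$ is divisible by $p$, hence $p\mid s\,\delta_p\,(P/p)$. As $p$ divides neither $s$ nor $P/p$, we get $p\mid\delta_p$. Finally $|\delta_p|\le a_p\le p-1$ gives $\delta_p=0$. This holds for all $p\mid n$, so $d=d'$.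
\end{proof}

The reduction $M=VC$ in Section~\ref{sec:six} used only that each factor is a monic polynomial in $\omega_p^{\,m}$ of the right degree. We state it in this form, which leaves the roots of the polynomials, and with them the zeros of the matrix, at our disposal.

\begin{proposition}\label{prop:det}
Let $n$ be an M-number and $x_j=c+js$ $(1\le j\le N)$ with integers $c,s$ and $\gcd(s,n)=1$. For each $p\mid n$ and $0\le e\le a_p$ let $h_{p,e}\in\mathbb C[T]$ be monic of degree $e$. Then the matrix
\[
M_{j,d}=\prod_{p\mid n}h_{p,v_p(d)}\bigl(\omega_p^{\,x_j}\bigr)\qquad(1\le j\le N,\ d\in D(n))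
\]
has determinant
\[
\det M=\prod_{d\in D(n)}\zeta_d^{\,c+s}\cdot\prod_{d<d'}\bigl(\zeta_{d'}^{\,s}-\zeta_d^{\,s}\bigr)\neq0,
\]
where the second product runs over the pairs $d<d'$ in $D(n)$.
\end{proposition}

\begin{proof}
Write $h_{p,e}(T)=\sum_{f=0}^{e}\gamma_{p,e,f}\,T^f$ with $\gamma_{p,e,e}=1$. To multiply out $M_{j,d}$ we choose for each $p\mid n$ an exponent $f_p$ with $0\le f_p\le v_p(d)$. Such choices correspond bijectively to the divisors $d'=\prod_p p^{f_p}$ of $d$, and $\prod_p\omega_p^{\,f_px_j}=\zeta_{d'}^{\,x_j}$. Therefore
\[
M_{j,d}=\sum_{d'\mid d}\zeta_{d'}^{\,x_j}\,C_{d',d},\qquad C_{d',d}=\prod_{p\mid n}\gamma_{p,v_p(d),v_p(d')}\quad(d'\mid d).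
\]
The coefficients $C_{d',d}$ do not depend on $j$. Setting $C_{d',d}=0$ for $d'\nmid d$ and $V_{j,d}=\zeta_d^{\,x_j}$, we obtain $M=VC$. With rows and columns ordered by size, $C$ is upper triangular, since $C_{d',d}\neq0$ implies $d'\mid d$ and so $d'\le d$; its diagonal entries are $\prod_p\gamma_{p,v_p(d),v_p(d)}=1$. Thus $\det C=1$ and $\det M=\det V$.

Since $x_j=(c+s)+(j-1)s$, we have $V_{j,d}=\zeta_d^{\,c+s}\,(\zeta_d^{\,s})^{j-1}$. Taking the factor $\zeta_d^{\,c+s}$ out of column $d$ and applying \eqref{eq:vdm} gives the formula. The first product is a root of unity, and the second is nonzero by Lemma~\ref{lem:nodes}.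
\end{proof}

\begin{remark}\label{rem:hyp}
Both hypotheses enter the proof only through Lemma~\ref{lem:nodes}, and both are needed there. If $p^p\mid n$, then $\zeta_{p^p}=\omega_p^{\,p}=1=\zeta_1$, so two columns of $V$ coincide; Lemma~\ref{lem:obstruction} shows that in this case the matching itself fails for some blocks. If a prime $p$ divides both $s$ and $n$, then $\zeta_p^{\,s}=1=\zeta_1^{\,s}$, and again the matching can fail: for $n=2$ neither term of the progression $2,4$ is coprime to the divisor $2$.
\end{remark}

\section{Placing the zeros}\label{sec:proofs}

A monic polynomial of degree $e\le p-1$ may be given any $e$ of the $p$-th roots of unity as its roots. Coprimality asks only for the root $1$ when $e\ge1$. Using all $e$ roots lets the column of a divisor $d$ with $v_p(d)=e$ vanish on $e$ residue classes modulo $p$; we take the classes on which $r_p<e$, which are the ones that \eqref{eq:strong} forbids.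

\begin{proof}[Proof of Theorem~\ref{thm:strong}]
For $p\mid n$ and $0\le l\le p-1$ let $t_{p,l}$ be an integer with $r_p(t_{p,l})=l$. For $0\le e\le a_p$ put
\[
h_{p,e}(T)=\prod_{l=0}^{e-1}\bigl(T-\omega_p^{\,t_{p,l}}\bigr).
\]
The indices $l$ are in range because $e\le a_p\le p-1$, and $h_{p,e}$ is monic of degree $e$. For an integer $x$ we have $\omega_p^{\,x}=\omega_p^{\,t_{p,l}}$ if and only if $x\equiv t_{p,l}\pmod p$, which means $r_p(x)=l$. Hence $h_{p,e}(\omega_p^{\,x})\neq0$ if and only if $r_p(x)\notin\{0,\dots,e-1\}$, that is, $r_p(x)\ge e$. For the matrix $M$ of Proposition~\ref{prop:det} this says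
\[
M_{j,d}\ne0\iff v_p(d)\le r_p(x_j)\ \text{ for all } p\mid n .
\]
Since $\det M\neq0$, some term of \eqref{eq:leibniz} is nonzero, and the corresponding $\sigma$ satisfies \eqref{eq:strong}.

Now let $r_p(x)=x\bmod p$ and match $x_j$ with $\sigma(j)$. The $x_j$ are distinct, because $\gcd(s,n)=1$ allows $s=0$ only for $n=1$, where $N=1$. A prime $p$ dividing both members of a matched pair $(x,d)$ would divide $n$ and satisfy $1\le v_p(d)\le(x\bmod p)=0$, which is impossible. So $\gcd(x,d)=1$. The choice $s=1$ gives the case of consecutive integers.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]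
Apply the last sentence of Theorem~\ref{thm:strong} with $c=0$ and $s=1$, so that $x_j=j$.
\end{proof}

\begin{remark}\label{rem:simple}
For Theorem~\ref{thm:main} alone one may take $h_{p,0}=1$ and $h_{p,e}(T)=T^e-1$ for $e\ge1$ in Proposition~\ref{prop:det}, which gives
\[
M_{m,d}=\prod_{p\mid d}\bigl(\omega_p^{\,v_p(d)\,m}-1\bigr)\qquad(1\le m\le N).
\]
As $1\le v_p(d)\le p-1$ for $p\mid d$, the factor at $p$ vanishes exactly when $p\mid m$. So $M_{m,d}\ne0$ if and only if $\gcd(m,d)=1$, and the nonzero terms of \eqref{eq:leibniz} are exactly the coprime matchings. For squarefree $n$ this is the matrix of the proof above with least residues, and for $n=6$ it is the matrix of Section~\ref{sec:six}.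
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:class}]
The implication (1)$\Rightarrow$(2) is the case $s=1$ of Theorem~\ref{thm:strong}. Statement (3) is a special case of (2), and so is (4), with $L=P$. Suppose finally that (1) fails, say $p^p\mid n$. The blocks in (3) and (4) have smallest element $0$ or a multiple of $P$, in either case a multiple of $p$. By Lemma~\ref{lem:obstruction} none of them has a coprime matching with $D(n)$, so (3) and (4) both fail.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:count}]
By Theorem~\ref{thm:strong} the given block has a coprime matching with $D(n)$. The divisors $d$ with $1\le v_p(d)\le a_p$ for all $p\mid n$ number $\prod_{p\mid n}a_p$. Each has the same prime factors as $n$, so the integer matched with it is coprime to $n$, and these integers are distinct. If $a_p=p-1$ for all $p\mid n$, the block has length $P$ and is a complete residue system modulo $P$. By the Chinese remainder theorem it contains exactly $\prod_{p\mid n}(p-1)=\prod_{p\mid n}a_p$ integers coprime to $n$.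
\end{proof}

\begin{thebibliography}{1}

\bibitem{talk}
\emph{Matchable numbers},
\texttt{https://math.dartmouth.edu/\textasciitilde{}carlp/matchabletalk.pdf}

\end{thebibliography}
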